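
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Circumference and $k$-kernels in digraphs}


\begin{abstract}
A $k$-kernel of a digraph is a set of vertices that are pairwise at distance at
least $k$ in both directions and that can be reached from every other vertex by
a path of length at most $k-1$. It was conjectured that every digraph whose
longest directed cycle has length $l$ has an $l$-kernel. We show that the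
conjecture holds for $l=2$ and $l=3$ and fails for every $l\ge 4$, even for
strong digraphs. More generally, for $c,k\ge 2$, circumference $c$ guarantees a
$k$-kernel if and only if $c=2$ or $c=k=3$.
\end{abstract}

\section{Introduction}

All digraphs are finite, without loops or parallel arcs. A pair of opposite arcs
is allowed; we call it a \emph{digon} and write $x\leftrightarrow y$. Paths and
cycles are directed, a digon is a cycle of length $2$, and $x\to y$ means that
$(x,y)$ is an arc. We write $d(x,y)$ for the length of a shortest path from $x$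
to $y$, with $d(x,y)=\infty$ if there is none. The \emph{circumference} of a
digraph with at least one cycle is the length of its longest cycle. A digraph is
\emph{strong} if every vertex can be reached from every other.

A set $N$ of vertices of $D$ is \emph{$k$-independent} if $d(x,y)\ge k$ for all
distinct $x,y\in N$, and \emph{$l$-absorbent} if for every vertex $x\notin N$
there is $y\in N$ with $d(x,y)\le l$. A \emph{$(k,l)$-kernel} is a
$k$-independent, $l$-absorbent set, and a \emph{$k$-kernel} is a
$(k,k-1)$-kernel, where $k\ge 2$. A $2$-kernel is a \emph{kernel} in the usual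
sense: no arc joins two of its vertices, and each vertex outside sends an arc
into it.

Kernels need not exist, and cycles are the simplest obstruction. Let $C_m$ be
the cycle of length $m$. Then
\begin{equation}\label{eq:cycles}
C_m \text{ has a } k\text{-kernel}\quad\Longleftrightarrow\quad
m\le k \ \text{ or }\ k\mid m .
\end{equation}
Indeed, a single vertex is a $k$-kernel of $C_m$ exactly when $m-1\le k-1$. A set
$N$ with $|N|\ge 2$ is a $k$-kernel exactly when all gaps between cyclically
consecutive vertices of $N$ are equal to $k$: they are at least $k$ by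
independence and at most $k$ by absorption. In particular $C_3$ has no kernel.
Richardson's theorem says that odd cycles are the only reason for the absence of
a kernel: every digraph without odd cycles has one.

For larger $k$ one may hope that a bound on the cycle lengths is enough. By
\eqref{eq:cycles}, every cycle of length at most $l$ has an $l$-kernel, whereas
for $2\le k<l$ the cycle $C_{k+1}$ has no $k$-kernel. So $k=l$ is the first value
for which no single cycle of length at most $l$ is an obstruction. There is a
second encouraging sign. If $D$ is strong of circumference $l$, then every arc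
$x\to y$ lies on a cycle, so $d(y,x)\le l-1$: adjacent vertices absorb each
other. When $l=2$ this makes all distances in a strong component symmetric, and
it is known that a digraph of circumference $2$ has a $k$-kernel for every
$k\ge 2$ (a short proof is in Section~\ref{sec:class}). The following was
proposed in \cite{source}.

\begin{conjecture}
If $D$ is a digraph with circumference $l$, then $D$ has an $l$-kernel.
\end{conjecture}

We determine for which $l$ it is true.

\begin{theorem}\label{thm:strong}
For every $l\ge 4$ there is a strong digraph $D_l$ with circumference exactly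
$l$, of order $l(3l-5)$, that has no $l$-kernel. (For $l=4$ the order is $28$.)
\end{theorem}

\begin{theorem}\label{thm:three}
If all directed cycles of $D$ have length at most $3$, then $D$ has a $3$-kernel.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $c,k\ge 2$. Every digraph of circumference $c$ has a $k$-kernel if and only
if $c=2$ or $c=k=3$.
\end{theorem}

Putting $c=k=l$ in Theorem~\ref{thm:class} gives the answer.

\begin{corollary}
The conjecture is true for $l\in\{2,3\}$ and false for every $l\ge 4$.
\end{corollary}

\paragraph{A translation.} For $k\ge2$ let the \emph{reach digraph} $R_k(D)$ be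
the digraph on $V(D)$ with
\[
x\Rightarrow y\quad\text{if and only if}\quad 1\le d(x,y)\le k-1 .
\]
By definition, a $k$-kernel of $D$ is the same thing as a kernel of $R_k(D)$. An
arc $x\Rightarrow y$ is \emph{asymmetric} if $y\Rightarrow x$ does not hold. By
Richardson's theorem, an obstruction needs an odd cycle of the reach digraph,
which need not be a cycle of $D$. For $k\ge4$ we plant an asymmetric triangle in
$R_k(D)$ by lengthening a triangle of $D$ with three branches
(Section~\ref{sec:stretch}), and then make the construction strong
(Section~\ref{sec:strong}). The branches have no room when $k=3$, and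
Section~\ref{sec:three} shows that for $k=3$ and circumference $3$ nothing else
goes wrong. The proof takes a minimal counterexample, looks at the end of a
longest path in an end block, and always finds a redundant vertex near this end.
Section~\ref{sec:class} completes the classification.

\section{Stretched triangles}\label{sec:stretch}

\subsection{The idea for $k=4$}
Take a triangle $c_0\to c_1\to c_2\to c_0$ and hang a digon $c_i\leftrightarrow
u_i$ on each corner. Indices are modulo $3$. To go from $u_i$ to $u_{i+1}$ we use
one triangle arc, and to go back we use two: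
\[
d(u_i,u_{i+1})=1+1+1=3,\qquad d(u_{i+1},u_i)=1+2+1=4 .
\]
So in $R_4$ the three vertices $u_i$ induce a directed triangle, which has no
kernel. This is not yet an obstruction, because the vertices $c_i$ can help: in
this six-vertex digraph $\{c_0\}$ is a $4$-kernel. We therefore forbid the $c_i$
by a tail. Add a path $\omega_1\to\omega_2\to\omega_3$ and the arcs
$c_i\to\omega_1$ for $i=0,1,2$, and call the result $F_4$. Every $4$-kernel $N$
contains the sink $\omega_3$. The vertices $c_i,\omega_1,\omega_2$ are at
distance at most $3$ from $\omega_3$ in the direction toward $\omega_3$ and are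
therefore not in $N$. As $d(u_i,\omega_3)=4$, the vertex $\omega_3$ does not
absorb the $u_i$. Hence $N\setminus\{\omega_3\}$ would be a kernel of the directed
triangle formed by the $u_i$, which is impossible.

The digraph $F_4$ has circumference $3$. Its disjoint union with $C_4$ has
circumference $4$ and no $4$-kernel, which already refutes the conjecture for
$l=4$.

\subsection{General $k$}
For general $k$ we want branches at $c_i$ with end $u_i$ such that
$d(u_i,c_i)=P$, $d(c_i,u_i)=Q$ and $P+Q=k-2$. Then
\begin{equation}\label{eq:PQ}
d(u_i,u_{i+1})=P+1+Q=k-1,\qquad d(u_{i+1},u_i)=P+2+Q=k ,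
\end{equation}
and the $u_i$ again induce a directed triangle in $R_k$. Since $P,Q\ge1$, this
needs $k\ge4$.

\begin{lemma}\label{lem:F}
For every $k\ge 4$ there is a digraph $F_k$ of circumference $3$ that has no
$k$-kernel.
\end{lemma}

\begin{proof}
Start with the triangle $c_0\to c_1\to c_2\to c_0$ and attach the following
branch at each $c_i$.
\begin{itemize}
\item If $k=2r+2$ with $r\ge1$: a path of digons
$c_i\leftrightarrow y_{i,1}\leftrightarrow\dots\leftrightarrow y_{i,r}=u_i$.
Put $P=Q=r$.
\item If $k=2r+3$ with $r\ge 1$: a triangle $c_i\to y_{i,1}\to x_i\to c_i$ and a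
path of digons $y_{i,1}\leftrightarrow\dots\leftrightarrow y_{i,r}=u_i$. Put
$P=r+1$ and $Q=r$.
\end{itemize}
In the second case a path from $u_i$ to $c_i$ walks back $r-1$ digons and then
uses $y_{i,1}\to x_i\to c_i$. In both cases $d(u_i,c_i)=P$, $d(c_i,u_i)=Q$,
$P+Q=k-2$, and every branch vertex other than $u_i$ has distance less than $P$ to
$c_i$. Finally add a path $\omega_1\to\dots\to\omega_{k-P}=\omega$ and the arcs
$c_i\to\omega_1$ for $i=0,1,2$, so that $d(c_i,\omega)=k-P$. No path returns from
the tail, so \eqref{eq:PQ} holds and no cycle meets the tail. The rest consists of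
triangles and digons glued together at cut vertices, so the circumference is $3$.

Let $N$ be a $k$-kernel of $F_k$. The sink $\omega$ is in $N$. Every vertex other
than $\omega,u_0,u_1,u_2$ has distance at most $k-1$ to $\omega$: this is clear on
the tail, $d(c_i,\omega)=k-P\le k-1$, and a branch vertex other than $u_i$ has
distance less than $P+(k-P)=k$. Hence $N\setminus\{\omega\}\subseteq
\{u_0,u_1,u_2\}$. As $d(u_i,\omega)=k$, the vertex $\omega$ absorbs no $u_i$. By
\eqref{eq:PQ}, $N$ contains at most one $u_i$. If it contains $u_i$, then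
$u_{i+1}$ is not absorbed, since $d(u_{i+1},u_i)=k$. If it contains none, then
$u_0$ is not absorbed.
\end{proof}

A disjoint union has a $k$-kernel if and only if each part has one. So
$F_l\cup C_l$ refutes the conjecture for every $l\ge4$.

\section{Strong counterexamples}\label{sec:strong}

The tail in $F_k$ is a dead end, so it is not available in a strong digraph.
Something else must prevent the vertices near the triangle from serving as
absorbers. We use $k$ copies of a stretched triangle, join each copy to its own
hub, and put the hubs on a cycle. Each copy will need an absorber close to its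
hub, and the absorbers needed by nearby copies are too close to each other.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Put $k=l\ge 4$. The digraph $D_k$ consists of the following.
\begin{itemize}
\item A cycle $h_0\to h_1\to\dots\to h_{k-1}\to h_0$ of hubs, with indices modulo
$k$.
\item For each $j$, a triangle $c_{j,0}\to c_{j,1}\to c_{j,2}\to c_{j,0}$
together with the digons $h_j\leftrightarrow c_{j,i}$, $i=0,1,2$.
\item For each $j$ and $i$, a cycle
$c_{j,i}\to y_{j,i,k-3}\to y_{j,i,k-4}\to\dots\to y_{j,i,1}\to c_{j,i}$
of length $k-2$ through new vertices $y_{j,i,m}$, $1\le m\le k-3$.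
\end{itemize}
Each hub accounts for $1+3+3(k-3)=3k-5$ vertices, so the order is $k(3k-5)$, and
$D_k$ is strong. Every cycle lies in one block of the underlying graph. The blocks
are the hub cycle of length $k$, the four-vertex blocks
$\{h_j,c_{j,0},c_{j,1},c_{j,2}\}$, and the cycles of length $k-2$. As $k\ge 4$,
the circumference is exactly $k$.

Suppose $N$ is a $k$-kernel. Let $B_j$ consist of $h_j$ and all vertices
$c_{j,i},y_{j,i,m}$. When we work inside one $B_j$ we drop the index $j$; the
index $i$ is modulo $3$. We have
\[
d(y_{i,m},c_i)=m,\quad d(c_i,y_{i,m})=k-2-m,\quad d(c_i,c_{i+1})=1,\quad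
d(c_{i+1},c_i)=2,
\]
and $d(c_i,h)=d(h,c_i)=1$. A path between a vertex $y_{i,m}$ and a vertex outside
its branch passes through $c_i$, and a path leaving $B_j$ passes through $h$.
Therefore
\begin{align*}
d(y_{i,m},y_{i',m'})&=m+d(c_i,c_{i'})+(k-2-m') && (i\ne i'),\\
d(y_{i,m},x)&=m+1+d(h,x) && (x\notin B_j).
\end{align*}
Let $u_i=y_{i,k-3}$, the vertex of the branch farthest from $c_i$; this is the
stretched triangle with $P=k-3$ and $Q=1$. If $x\notin B_j$, then
$d(u_i,x)=(k-3)+1+d(h,x)$, so
\begin{equation}\label{eq:out}
x\notin B_j,\ d(u_i,x)\le k-1\quad\Longrightarrow\quad d(h,x)\le 1 .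
\end{equation}

\smallskip
\emph{Step 1: no $y_{i,m}$ is in $N$.} Suppose $y=y_{i,m}\in N$. We show that
$u=u_{i+1}$ is not absorbed. First,
\[
d(u,y)=(k-3)+2+(k-2-m)=2k-3-m\ge k,\qquad d(y,u)=m+1+1\le k-1,
\]
because $m\le k-3$. So $y$ does not absorb $u$, and $u\notin N$. Hence some $x\in
N\setminus\{u,y\}$ has $d(u,x)\le k-1$. We go through the possible positions of
$x$; each one contradicts the $k$-independence of $N$.
\begin{itemize}
\item $x\in\{h,c_0,c_1,c_2\}$: then $d(y,x)\le m+2\le k-1$.
\item $x=y_{i,m'}$: then $x,y$ lie on a common cycle of length $k-2$.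
\item $x=y_{i+1,m'}$: here $d(y,x)=m+1+(k-2-m')=k-1+m-m'$, which is at least $k$
only if $m'<m$. Then $d(x,y)=m'+2+(k-2-m)=k+m'-m\le k-1$.
\item $x=y_{i+2,m'}$: here $d(y,x)=m+2+(k-2-m')=k+m-m'$, which is at least $k$
only if $m'\le m$. Then $d(x,y)=m'+1+(k-2-m)=k-1+m'-m\le k-1$.
\item $x\notin B_j$: by \eqref{eq:out}, $d(h,x)\le 1$, so
$d(y,x)=m+1+d(h,x)\le m+2\le k-1$.
\end{itemize}

\smallskip
\emph{Step 2: for every $j$, the set $N$ meets
$\{h_j,c_{j,0},c_{j,1},c_{j,2},h_{j+1}\}$.} By Step~1, $u_{j,0}=y_{j,0,k-3}$ is
not in $N$, so some $x\in N$ has $d(u_{j,0},x)\le k-1$. If $x\in B_j$, then $x$ is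
$h_j$ or some $c_{j,i}$ by Step~1. If $x\notin B_j$, then $d(h_j,x)\le 1$ by
\eqref{eq:out}, so $x=h_{j+1}$.

\smallskip
\emph{Step 3: contradiction.} By Step~2, $N$ contains some $h_j$ or some
$c_{j,i}$.
If $h_j\in N$, Step~2 for $j-2$ gives a vertex $x\in N$ that is $h_{j-2}$,
$h_{j-1}$ or some $c_{j-2,s}$. Then $x\ne h_j$ and $d(x,h_j)\le 3\le k-1$.
If $c_{j,i}\in N$, Step~2 for $j-1$ gives a vertex $x\in N$ that is $h_{j-1}$,
$h_j$ or some $c_{j-1,s}$. Then $x\ne c_{j,i}$ and $d(x,c_{j,i})\le 3\le k-1$.
Both contradict $k$-independence.
\end{proof}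

\section{Circumference three}\label{sec:three}

\subsection{A hereditary statement}
We now prove Theorem~\ref{thm:three}. In the proof for circumference $2$ in
Section~\ref{sec:class}, the asymmetric arcs of the reach digraph form an acyclic
digraph. The following example shows that this fails for circumference $3$.

\begin{example}\label{ex:six}
Take the triangle $c_0\to c_1\to c_2\to c_0$ with the digons $c_i\leftrightarrow
u_i$. In $R_3$ we have $u_i\Rightarrow c_{i+1}$ via $c_i$, while
$d(c_{i+1},u_i)=3$; and $c_{i+2}\Rightarrow u_i$ via $c_i$, while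
$d(u_i,c_{i+2})=3$. Adjacent vertices and any two $c_i$ are joined in both
directions, and the $u_i$ are pairwise at distance at least $3$. So the
asymmetric arcs form the cycle
\[
u_0\Rightarrow c_1\Rightarrow u_2\Rightarrow c_0\Rightarrow u_1\Rightarrow
c_2\Rightarrow u_0 .
\]
Nevertheless $\{u_0,u_1,u_2\}$ is a $3$-kernel. Note that every vertex that $u_0$
reaches in at most two steps, namely $u_0,c_0,c_1$, is also reached from $c_2$ in
at most two steps: any set that contains or absorbs $u_0$ contains or absorbs
$c_2$ as well. This kind of redundancy drives the proof.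
\end{example}

To exploit a redundant vertex we want to drop it from the requirements. Deleting
it from $D$ could destroy distances, so we keep $D$ and shrink the set of
vertices that have to be considered. Let $R(D)=R_3(D)$, so $x\Rightarrow y$ means
$1\le d(x,y)\le2$. The empty digraph has the empty set as a kernel.

\begin{theorem}\label{thm:hered}
If all cycles of $D$ have length at most $3$ and $U\subseteq V(D)$, then the
induced subdigraph $R(D)[U]$ has a kernel.
\end{theorem}

For $U=V(D)$ this is Theorem~\ref{thm:three}. Suppose that
Theorem~\ref{thm:hered} is false. \emph{Throughout this section, $(D,U)$ is a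
counterexample with $|U|$ minimal and, subject to that, $|V(D)|$ minimal,} and
$E=R(D)[U]$. By minimality of $|U|$, $E[U']$ has a kernel for every
$U'\subsetneq U$. Clearly $|U|\ge2$.

We write $N^+(x),N^-(x)$ for the out- and in-neighborhoods in $D$, and
$E^+(x),E^-(x)$ for those in $E$, where $x\in U$; $E^+[x]=E^+(x)\cup\{x\}$. Two
vertices are \emph{adjacent}, or \emph{neighbors}, if an arc of $D$ joins them in
some direction; for arcs of $E$ we say \emph{$E$-adjacent}.

\subsection{Redundancy in a minimal counterexample}

The first lemma uses only that $E$ has no kernel while all its proper induced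
subdigraphs have one.

\begin{lemma}\label{lem:K}
\begin{itemize}
\item[\textup{(K1)}] There are no distinct $x,y\in U$ with $E^+[x]\subseteq
E^+[y]$.
\item[\textup{(K2)}] There are no distinct $x,y\in U$ that are not $E$-adjacent
and satisfy $E^+(x)\subseteq E^+(y)$ and $E^-(y)\subseteq E^+(x)\cup E^-(x)$.
\item[\textup{(K3)}] The asymmetric arcs of $E$ form a strong spanning digraph on
$U$. In particular, every $x\in U$ has an asymmetric out-arc and an asymmetric
in-arc.
\end{itemize}
\end{lemma}

\begin{proof}
(K1) Let $K$ be a kernel of $E[U\setminus\{y\}]$. As $x$ is in $K$ or is absorbed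
by $K$, the set $K$ meets $E^+[x]\subseteq E^+[y]$. Since $y\notin K$, it meets
$E^+(y)$. So $K$ absorbs $y$ and is a kernel of $E$, a contradiction.

(K2) Let $K$ be a kernel of $E[U\setminus\{y\}]$. If $K$ meets $E^+(y)$, then $K$
is a kernel of $E$, a contradiction. Otherwise $K$ misses $E^+(x)$, so $x\in K$.
If some $q\in K$ had $q\Rightarrow y$, then $q\ne x$, and $q$ would be
$E$-adjacent to $x\in K$ by hypothesis, which is impossible. So $K\cup\{y\}$ is
independent, hence a kernel of $E$, a contradiction.

(K3) Otherwise there is a set $\emptyset\ne S\subsetneq U$ with no asymmetric arc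
from $S$ to $U\setminus S$. Let $K_S$ be a kernel of $E[S]$, let $W$ be the set
of vertices of $U\setminus S$ with no arc into $K_S$, and let $K_W$ be a kernel of
$E[W]$. Then $K_S\cup K_W$ absorbs every other vertex of $U$. No arc goes from
$K_W$ to $K_S$ by the choice of $W$. An arc $x\Rightarrow y$ with $x\in K_S$,
$y\in K_W$ is not asymmetric, so $y\Rightarrow x$, which was just excluded. So
$K_S\cup K_W$ is a kernel of $E$, a contradiction. The second statement follows
because $|U|\ge2$.
\end{proof}

The next lemma brings in the bound on the cycle lengths.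

\begin{lemma}\label{lem:D}
\begin{itemize}
\item[\textup{(D1)}] $D$ is strong. For every arc $x\to y$ there is a path of
length at most $2$ from $y$ to $x$, a \emph{return path} of the arc.
\item[\textup{(D2)}] If $x\Rightarrow y$ is an asymmetric arc of $E$, then $x,y$
are not adjacent in $D$, $d(x,y)=2$ and $d(y,x)\ge3$.
\item[\textup{(D3)}] If $D-v$ is strong and $x\to v\to y$ with $x\ne y$, then
$y\to x$.
\item[\textup{(D4)}] If $v\notin U$, then $D-v$ is not strong.
\end{itemize}
\end{lemma}

\begin{proof}
(D1) An arc of $E$ comes from a path of $D$, so by (K3) all of $U$ lies in one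
strong component $C$ of $D$. A path between two vertices of $C$ stays in $C$, so
distances in $C$ do not change when we pass to $D[C]$, and $(D[C],U)$ is a
counterexample. By minimality of $|V(D)|$, $D=D[C]$ is strong. A path from $y$ to
$x$ closes with $x\to y$ to a cycle, so it has length at most $2$.

(D2) By (D1), adjacent vertices are joined in $R(D)$ in both directions. The rest
is the definition of an asymmetric arc.

(D3) A path from $y$ to $x$ in $D-v$ together with $x\to v\to y$ forms a cycle,
which has length at most $3$. So the path is a single arc.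

(D4) Suppose that $v\notin U$ and $D-v$ is strong. We claim $R(D-v)[U]=E$, which
contradicts the minimality of $|V(D)|$. We only have to consider distinct
$x,y\in U$ with $x\to v\to y$. Then $y\to x$ by (D3), and in the strong digraph
$D-v$ this arc lies on a cycle of length at most $3$. So $d_{D-v}(x,y)\le2$.
\end{proof}

\subsection{Longest paths in an end block}

We look for redundancy at the periphery of $D$. Recall that a block of a
connected graph is a maximal connected subgraph without a cut vertex of its own.
A connected graph with a cut vertex has an \emph{end block}, which is a block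
containing exactly one of its cut vertices.

If the underlying graph of $D$ has no cut vertex, let $B=D$ and let $z$ be any
vertex. Otherwise let $B$ be an end block and $z$ its cut vertex. All neighbors
of a vertex of $B$ other than $z$ lie in $B$, and $B-x$ is connected for every
vertex $x$ of $B$. Consequently:
\begin{itemize}
\item[(B)] If $x\in V(B)$, $\emptyset\ne L\subseteq V(B)\setminus\{x\}$, and all
neighbors of vertices of $L$ lie in $L\cup\{x\}$, then $V(B)=L\cup\{x\}$.
\end{itemize}

Let $n$ be the maximum length of a path of $B$ starting at $z$. Since $D$ is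
strong and a path from $z$ to another vertex of $B$ stays in $B$, we have
$n\ge1$. From now on, a \emph{longest path} is a path $X=x_0x_1\dots x_n$
of length $n$ in $B$ with $x_0=z$. We name its last vertices
\[
r=x_{n-5},\quad s=x_{n-4},\quad t=x_{n-3},\quad a=x_{n-2},\quad b=x_{n-1},\quad
v=x_n ,
\]
as far as they exist, so that $X$ ends with $r\to s\to t\to a\to b\to v$. We also
write $X$ for the vertex set of $X$, and \emph{off $X$} means not in $X$. As
cycles have length at most $3$,
\begin{itemize}
\item[(S)] if $x_i\to x_j$ with $j<i$, then $i-j\le2$; if $x_i\to p\to x_j$ with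
$p$ off $X$ and $j\le i$, then $i-j\le1$.
\end{itemize}
In terms of the letters,
\[
N^+(b)\cap X\subseteq\{v,a,t\},\quad
N^+(a)\cap X\subseteq\{v,b,t,s\},\quad
N^+(t)\cap X\subseteq\{v,b,a,s,r\},
\]
and $N^+(p)\cap X\subseteq\{v,b,a,t\}$ for $p\in N^+(a)$ off $X$. By maximality of
$n$ we have $N^+(v)\subseteq X$, so (S) gives $\emptyset\ne
N^+(v)\subseteq\{a,b\}$ (and $N^+(v)=\{z\}$ if $n=1$).

The main device is \emph{rerouting}: a path of length $n$ in $B$ from $z$ is again
a longest path, so everything proved for all longest paths applies to it, with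
its last three vertices in the roles of $a,b,v$; and a path of length $n+1$ in $B$
from $z$ is a contradiction. For instance, if $n\ge2$ and $y\in N^+(b)$ is off
$X$, then $x_0\dots b\,y$ is a longest path with the same $a,b$ and end $y$, so
$\emptyset\neq N^+(y)\subseteq\{a,b\}$. The vertices off $X$ that we use for this
are always neighbors of a vertex of $B$ other than $z$, so they lie in $B$. (When
such a vertex is known only to be an out-neighbor of $a$, we will have $n\ge4$ and
hence $a\ne z$.)

The shortest possible case shows how an end vertex leads to a violation of (K1);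
in Example~\ref{ex:six} it occurs with $v=u_0$, $z=c_0$, $w=c_2$.

\begin{lemma}\label{lem:n}
$n\ge2$.
\end{lemma}

\begin{proof}
Suppose $n=1$, so $N^+(v)=\{z\}$. If $p\to v$ with $p\ne z$, the return path must
be $v\to z\to p$, and $z\to p\to v$ is a path of length $2$, a contradiction. So
$z$ is the only neighbor of $v$. Then $D-v$ is strong, and $v\in U$ by (D4). By
(K3) there is an asymmetric arc $w\Rightarrow v$, and it must come from
$w\to z\to v$. Everything that $v$ reaches in at most two steps is reached by way
of $z$, so
\[
E^+[v]=U\cap(\{v,z\}\cup N^+(z))\subseteq E^+[w],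
\]
where we used $v\in N^+(z)$. This contradicts (K1).
\end{proof}

So $a,b,v$ exist, and $b,v\neq z$. In general $v$ may have more neighbors, and
the work consists in showing that the end of a longest path still behaves almost
like a pendant vertex. We first show that $D-v$ is strong, so that (D3) controls
the in-neighbors of $v$, and that $v\in U$, so that $v$ has asymmetric in- and
out-arcs. Then we show that $a$ is its only out-neighbor.

\subsection{The end vertex can be removed}

\begin{lemma}\label{lem:A}
For every longest path, $D-v$ is strong and $v\in U$.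
\end{lemma}

\begin{proof}
If $D-v$ is strong, then $v\in U$ by (D4). So we have to prove that $D-v$ is
strong. Every vertex $y\ne v$ can be reached from $z$ in $D-v$: if a path from $z$
to $y$ in $D$ uses $v$, it continues to $a$ or $b$, and the part up to there can
be replaced by an initial part of $X$. Let $M$ be the set of vertices $\neq v$
that cannot reach $z$ in $D-v$, and suppose $M\ne\emptyset$. By definition
\begin{equation}\label{eq:M}
N^+(m)\subseteq M\cup\{v\}\qquad\text{for } m\in M .
\end{equation}

\emph{Step 1: $a\notin M$ and $M\cap X\subseteq\{b\}$.} The second vertex of a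
path from $v$ to $z$ lies in $\{a,b\}\setminus M$. If $a\in M$, then $b\in M$ by
\eqref{eq:M}, a contradiction. So $a\notin M$, and following $X$ with
\eqref{eq:M} we see that no $x_j$ with $j\le n-2$ is in $M$.

\emph{Step 2: we may assume that $b\in M$ and $b\to v\to a$.} A path in $D$ from a
vertex of $M$ to $z$ must use $v$, and by \eqref{eq:M} the vertex before $v$ is
some $m\in M$. So $m\to v$. If $m=b$, then $b\in M$, and the second vertex of a
path from $v$ to $z$ is $a$, so $v\to a$. If $m\ne b$, then $m$ is off $X$, so
$v\not\to m$, and the return path is $v\to a\to m$ or $v\to b\to m$. The latter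
gives the path $x_0\dots b\,m\,v$ of length $n+1$. Hence $v\to a\to m\to v$, and
we replace $X$ by the longest path $x_0\dots a\,m\,v$. It has the same $v$ and
$a$ and the same $M$, so Step~1 holds for it as well.

\emph{Step 3: $N^+(b)=\{v\}$.} Otherwise, by \eqref{eq:M}, $b\to m'$ for some
$m'\in M$, and $m'$ is off $X$ by Step~1. So $x_0\dots b\,m'$ is a longest path
and $N^+(m')\subseteq\{a,b\}$. As $a\notin M\cup\{v\}$, we get $N^+(m')=\{b\}$.
Suppose $p\to m'$ with $p\neq b$. The return path is $m'\to b\to p$, so $p\in
M\cup\{v\}$. Since $N^+(v)\subseteq\{a,b\}$, $p\ne v$. So $p\in M\setminus\{b\}$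
is off $X$, and $x_0\dots b\,p\,m'$ has length $n+1$, a contradiction. Hence $b$
is the only neighbor of $m'$, and (B) gives $V(B)=\{m',b\}\not\ni a$, a
contradiction.

\emph{Step 4: $b\notin U$ and $N^-(b)\subseteq\{a,v\}$.} By Step~3, a vertex at
distance $2$ from $b$ lies in $N^+(v)\setminus\{b\}=\{a\}$, and $a\to b$. So no
asymmetric arc starts at $b$, by (D2), and $b\notin U$ by (K3). If $p\to b$ with
$p\ne v$, the return path is $b\to v\to p$, so $p=a$.

\emph{Step 5: $N^-(v)=\{b\}$.} Suppose $p\to v$ with $p\ne b$. We show that $D-b$
is strong, which contradicts (D4). A path that has $b$ as an interior vertex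
continues from $b$ to $v$; so it entered $b$ from $a$, since $v$ comes later, and
it cannot leave $v$, because both vertices of $\{a,b\}\supseteq N^+(v)$ have
already been visited. So $v$ is the last vertex of that path. Therefore a path
from $z$ to a vertex $y\ne b,v$ does not use $b$, and neither does a path from a
vertex $y\ne b$ to $z$. In particular $p$, and hence $v$, can also be reached from
$z$ in $D-b$. So $D-b$ is strong.

\emph{Step 6: conclusion.} An asymmetric in-arc $w\Rightarrow v$ would come via
$b$ from $w\in N^-(b)\setminus\{v\}\subseteq\{a\}$; but $a$ is adjacent to $v$. So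
$v\notin U$ by (K3). Now $b,v\notin U$, and no path of length $2$ between vertices
of $U$ passes through $b$, since $N^+(b)=\{v\}$, or through $v$, since
$N^-(v)=\{b\}$. So deleting $b$ and $v$ does not change $E$, and
$(D-\{b,v\},U)$ contradicts the minimality of $|V(D)|$. Hence $M=\emptyset$ and
$D-v$ is strong.
\end{proof}

\subsection{The end vertex has only one out-neighbor}

\begin{lemma}\label{lem:Bb}
For every longest path, $v\to a$.
\end{lemma}

\begin{proof}
Suppose $N^+(v)=\{b\}$. If $b$ were the only neighbor of $v$, (B) would give
$V(B)=\{v,b\}\not\ni a$. So $p\to v$ for some $p\ne b$, and $b\to p$ by (D3),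
which applies by Lemma~\ref{lem:A}. If $p$ is off $X$, then $x_0\dots b\,p\,v$ has
length $n+1$. So $p\in\{a,t\}$ by (S).

We have $E^+[v]=U\cap(\{v,b\}\cup N^+(b))$ with $v\in N^+(b)$. So a vertex
$y\in U\setminus\{v\}$ with $y\to b$ would satisfy $E^+[v]\subseteq E^+[y]$,
contradicting (K1). Thus
\begin{equation}\label{eq:nob}
\text{no vertex of } U\setminus\{v\} \text{ sends an arc to } b;\text{ in
particular } a\notin U .
\end{equation}
By Lemma~\ref{lem:A}, $v\in U$; let $v\Rightarrow y$ be asymmetric. Then $v\to
b\to y$ with $y\in U$, $y\ne a$, and $d(y,v)\ge 3$. So $y=t$ by (S), or $y$ is off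
$X$ and $\emptyset\ne N^+(y)\subseteq\{a,b\}$. By \eqref{eq:nob} we get $y\to a$
in the latter case.

If $p=a$, then $a\to v$. For $y=t$ we have the $4$-cycle $a\to v\to b\to t\to a$;
for $y$ off $X$, $y\to a\to v$ contradicts $d(y,v)\ge3$.

If $p=t$, then $t\to v$. Now $y=t$ is adjacent to $v$, contradicting (D2); and for
$y$ off $X$ the path $x_0\dots t\,v\,b\,y\,a$ has length $n+1$.
\end{proof}

The following configuration will occur twice: an asymmetric in-arc
$w\Rightarrow v$ with $w\to b\to v$ for which the return path of $w\to b$ goes
through $t$. We collect what it implies; see Figure~\ref{fig:ear}.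

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={circle,draw,inner sep=1pt,
minimum size=16pt}]
\node (r) at (0,0) {$r$};
\node (s) at (1.6,0) {$s$};
\node (t) at (3.2,0) {$t$};
\node (a) at (4.8,0) {$a$};
\node (b) at (6.4,0) {$b$};
\node (v) at (8,0) {$v$};
\draw[->] (-1.2,0) -- (r);
\draw[->] (r) -- (s);
\draw[->] (s) -- (t);
\draw[->] (t) -- (a);
\draw[->] (a) -- (b);
\draw[->] (b) -- (v);
\draw[->] (v) to[bend left=40] (a);
\draw[->] (b) to[bend left=40] (t);
\draw[->] (t) to[bend left=40] (r);
\draw[->] (r) to[bend left=35] (b);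
\end{tikzpicture}
\caption{A longest path ending in $r,s,t,a,b,v$ with the additional arcs $v\to a$
and $b\to t\to w\to b$, drawn for $w=r$. A further arc from $a$ to $t$, or a
two-step path from $a$ to $t$ through a vertex off $X$, would close a cycle of
length at least $5$ with $t\to w\to b\to v\to a$.}
\label{fig:ear}
\end{figure}

\begin{lemma}\label{lem:ear}
Let $X$ be a longest path with $v\to a$, and let $w\notin\{a,v\}$ be a vertex with
$b\to t\to w\to b$. Then $n\ge4$, $w\in\{s,r\}$, $N^+(a)\cap X\subseteq\{b,v\}$,
and $N^+(p)\cap X\subseteq\{a,v\}$ for every $p\in N^+(a)$ off $X$.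
\end{lemma}

\begin{proof}
If $w$ is off $X$, then $x_0\dots t\,w\,b\,v\,a$ has length $n+1$. So $w\in X$;
since $w\neq a,b,v$ and $t\to w$, (S) gives $w\in\{s,r\}$, and $n\ge4$. In
particular $a\neq z$.

By (S), $N^+(a)\cap X\subseteq\{v,b,t,s\}$. If $a\to t$, there is the $5$-cycle
$a\to t\to w\to b\to v\to a$. If $a\to s$, there is the $4$-cycle $a\to s\to b\to
v\to a$ when $w=s$, and the $6$-cycle $a\to s\to t\to r\to b\to v\to a$ when
$w=r$.

Let $p\in N^+(a)$ be off $X$. By (S), $N^+(p)\cap X\subseteq\{v,b,a,t\}$. If $p\to
b$, then $x_0\dots a\,p\,b\,v$ has length $n+1$. If $p\to t$, there is the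
$6$-cycle $v\to a\to p\to t\to w\to b\to v$.
\end{proof}

\begin{lemma}\label{lem:C}
For every longest path, $N^+(v)=\{a\}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Bb} we may suppose that $N^+(v)=\{a,b\}$. As $b\to v$,
\begin{equation}\label{eq:Ev}
E^+[v]=U\cap\bigl(\{a,b\}\cup N^+(a)\cup N^+(b)\bigr).
\end{equation}

(1) \emph{$N^-(v)\subseteq\{a,b\}$.} For another $p\in N^-(v)$, (D3) gives $a\to
p$ and $b\to p$. If $p$ is off $X$, then $x_0\dots b\,p\,v$ has length $n+1$.
Otherwise $p=t$ by (S), and $t\to v\to a\to b\to t$ is a $4$-cycle.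

(2) \emph{$N^+(b)\subseteq\{v,a,t\}$.} By (S) we have to exclude $y\in N^+(b)$ off
$X$. Such a $y$ is the end of the longest path $x_0\dots b\,y$, so $y\in U$ and
$a\in N^+(y)\subseteq\{a,b\}$ by Lemmas~\ref{lem:A} and~\ref{lem:Bb}. If
$N^+(y)=\{a\}$, then $E^+[y]=U\cap(\{y,a\}\cup N^+(a))\subseteq E^+[v]$, since
$y\in N^+(b)$. If $N^+(y)=\{a,b\}$, then $E^+[y]$ is given by the right-hand side
of \eqref{eq:Ev} as well, so $E^+[y]=E^+[v]$. Both contradict (K1).

(3) \emph{$a\notin U$.} Otherwise $a\to b$ and \eqref{eq:Ev} give
$E^+[v]\subseteq E^+[a]$, contradicting (K1).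

(4) \emph{$a\not\to v$.} Suppose $a\to v$. By (D3), applied to $a\to v\to b$, we
have $b\to a$. If $b\to t$, then $a\to v\to b\to t\to a$ is a $4$-cycle. So
$N^+(b)=\{v,a\}$ by (2). If $p\to b$ with $p\notin\{a,v\}$, the return path must
be $b\to a\to p$, because $N^+(v)=\{a,b\}$, and $a\to p\to b\to v\to a$ is a
$4$-cycle. So $N^-(b)\subseteq\{a,v\}$. Let $w\Rightarrow v$ be asymmetric. It does
not come via $b$, since then $w=a$ would be adjacent to $v$. By (1) it comes from
$w\to a\to v$. By \eqref{eq:Ev} and $N^+(b)=\{v,a\}$, $E^+[v]=U\cap(\{v,a,b\}\cup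
N^+(a))\subseteq E^+[w]$, where $v,b\in N^+(a)$. This contradicts (K1).

(5) So $N^-(v)=\{b\}$ by (1) and (4). Let $w\Rightarrow v$ be asymmetric. Then
$w\to b$ and $w\in U$, so $w\ne a$ by (3). As $d(v,w)\ge 3$, we have $a\not\to w$
and $b\not\to w$. The return path of $w\to b$ is $b\to c\to w$ with
$c\in\{v,a,t\}$ by (2). Here $c\ne v$, as $N^+(v)=\{a,b\}$, and $c\neq a$, as
$a\not\to w$. So $b\to t\to w\to b$, and Lemma~\ref{lem:ear} applies. Let
$P=N^+(a)\setminus\{b\}$. If $P=\emptyset$, then \eqref{eq:Ev} and $a\notin U$
give $E^+[v]=U\cap(\{b\}\cup N^+(b))\subseteq E^+[w]$, contradicting (K1). So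
$P\ne\emptyset$. Since $N^-(v)=\{b\}$, Lemma~\ref{lem:ear} says that $P\cap
X=\emptyset$ and that $N^+(p)\cap X\subseteq\{a\}$ for $p\in P$.

We show that $P$, together with its out-neighbors, is separated from the rest of
$B$ by $a$. Let $Y=\bigcup_{p\in P}N^+(p)\setminus\{a\}$ and $L=P\cup Y$. All of
$L$ is off $X$ and, since $a\ne z$, in $B$. For $y\in Y$, say $p\to y$ with
$p\in P$, the longest path $x_0\dots a\,p\,y$ shows $N^+(y)\subseteq\{a,p\}$. So
out-neighbors of vertices of $L$ lie in $L\cup\{a\}$. Suppose $q\to\ell\in L$ with
$q\notin L\cup\{a\}$. The return path must be $\ell\to a\to q$, so $q\in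
N^+(a)\setminus P$ and $q=b$. Then $\ell\in N^+(b)\subseteq X$ by (2), a
contradiction. So all neighbors of vertices of $L$ lie in $L\cup\{a\}$, and (B)
gives $V(B)=L\cup\{a\}\not\ni b$, a contradiction.
\end{proof}

\subsection{Asymmetric arcs at the end vertex}

We summarize. For every longest path, $D-v$ is strong, $v\in U$, $N^+(v)=\{a\}$,
and
\begin{equation}\label{eq:Ev2}
E^+[v]=U\cap(\{v,a\}\cup N^+(a)).
\end{equation}
This has the following consequences.
\begin{itemize}
\item[(V1)] If $x\in U\setminus\{v\}$ and $x\to a$, then $d(x,v)\ge3$. Otherwise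
$E^+[v]\subseteq E^+[x]$, against (K1).
\item[(V2)] $N^-(v)\subseteq\{a\}\cup N^+(a)$, by (D3).
\item[(V3)] If $q\in U\setminus\{v\}$ and $a\to q$, then $N^+(q)\ne\{a\}$.
Otherwise $E^+[q]=U\cap(\{q,a\}\cup N^+(a))\subseteq E^+[v]$, against (K1).
\item[(V4)] If two longest paths have the same third-last vertex $a$ and different
ends $v,y$, then $v,y$ are not $E$-adjacent, $a\not\to v$, $a\not\to y$, and
$E^+(v)=E^+(y)=U\cap(\{a\}\cup N^+(a))$. Indeed, $v,y\in U$ and $v,y\to a$, so
(V1) for both paths gives $d(v,y),d(y,v)\ge3$. Hence $a\not\to v$ and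
$a\not\to y$, and the rest is \eqref{eq:Ev2}.
\end{itemize}
So the ends in (V4) are twins as far as out-arcs are concerned, and (K2) applies
once their in-arcs are under control. The next lemma locates the in-arcs.

\begin{lemma}\label{lem:in}
Let $X$ be a longest path. If $w\Rightarrow v$ is asymmetric and $w\to p\to v$,
then $n\ge4$ and $p=s$.
\end{lemma}

\begin{proof}
By (V1), $w\not\to a$, so $p\ne a$, and $a\to p$ by (V2). As $d(v,w)\ge3$ and
$v\to a$, we have $w\ne a$ and $a\not\to w$. By (S), either $p\notin
\{x_0,\dots,x_{n-2}\}$ or $p\in\{t,s\}$. We exclude the first possibility and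
$p=t$.

\medskip
\emph{The case $p=t$.} Here $t\to v$, so $x_0\dots t\,v\,a\,b$ is a longest path
and, by Lemmas~\ref{lem:A} and~\ref{lem:C}, $b\in U$ and $N^+(b)=\{v\}$. A vertex
at distance $2$ from $b$ lies in $N^+(v)=\{a\}$, and $a\to b$. So $b$ has no
asymmetric out-arc, contradicting (K3).

\medskip
\emph{The case $p\notin\{x_0,\dots,x_{n-2}\}$.} Then $x_0\dots a\,p\,v$ is a
longest path, and we may assume that $p=b$. So $w\to b\to v$. By
Lemma~\ref{lem:C}, $N^+(y)=\{a\}$ for $y=v$ and for every $y\in N^+(b)$ off $X$.

\emph{First suppose $b\to w$.} If $w$ were off $X$, then $N^+(w)=\{a\}$,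
contradicting $w\to b$. So $w=t$ by (S), and $t\to b$. Then $x_0\dots t\,b\,v\,a$
is a longest path, so $N^+(a)=\{b\}$ by Lemma~\ref{lem:C}. An asymmetric out-arc
of $v$ goes to a vertex of $N^+(a)=\{b\}$, but $b$ is adjacent to $v$, a
contradiction.

\emph{Now suppose $b\not\to w$.} The return path of $w\to b$ is $b\to c\to w$. If
$c=v$ or $c$ is off $X$, then $N^+(c)=\{a\}$ and $w=a$, a contradiction. Also
$c\ne a$ since $a\not\to w$. So $c=t$ by (S), and Lemma~\ref{lem:ear} applies to
$b\to t\to w\to b$; in particular $a\ne z$. Let $P=N^+(a)\setminus\{b,v\}$. By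
Lemma~\ref{lem:ear}, $P$ is off $X$ and $N^+(p')\cap X\subseteq\{a,v\}$ for
$p'\in P$. Let $V^*$ be the set of ends $y$ of longest paths of the form
$x_0\dots a\,p'\,y$, with any $p'$. Then $v\in V^*$, and
\begin{equation}\label{eq:Vstar}
N^+(p')\subseteq\{a\}\cup V^*\ \text{ for } p'\in P,\qquad
N^+(y)=\{a\}\ \text{ for } y\in V^* .
\end{equation}

We find a twin of $v$. Let $v\Rightarrow q$ be asymmetric. Then $a\to q\in U$ and
$d(q,v)\ge3$, so $q\ne b,v$ and $q\in P$. By (V3) and \eqref{eq:Vstar} there is
$y\in V^*$ with $q\to y$, and $y\ne v$ since $d(q,v)\ge3$. So (V4) applies to $v$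
and $y$. In particular $a\not\to v$, so $N^+(a)=P\cup\{b\}$. We claim
$E^-(y)\subseteq E^+(v)\cup E^-(v)$; by (V4), this contradicts (K2). Let $u\in
E^-(y)$, and note that $u\ne v$. It suffices to show $u\in\{a\}\cup N^+(a)$ or
$u\Rightarrow v$.

If $u\to y$, then $u\in\{a\}\cup N^+(a)$ by (V2) for $y$. Otherwise $u\to p'\to
y$, and (V2) for $y$ with $a\not\to y$ gives $p'\in N^+(a)=P\cup\{b\}$. If $p'=b$,
then $u\to b\to v$ and $u\Rightarrow v$. Let $p'\in P$, and consider the return
path of $u\to p'$. If it is $p'\to u$, then $u\in\{a\}\cup V^*$ by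
\eqref{eq:Vstar}; but $u\in V^*$ would contradict $u\to p'\ne a$, so $u=a$. If it
is $p'\to c\to u$, then either $c=a$ and $u\in N^+(a)$, or $c\in V^*$ and $u=a$.
This proves the claim and excludes the case.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:hered}}

Fix a longest path $X$. By Lemma~\ref{lem:A} and (K3) there is an asymmetric arc
$w\Rightarrow v$, and by Lemma~\ref{lem:in} it comes from $w\to s\to v$. So
$n\ge4$, hence $a,t\ne z$, and
\[
s\to v\to a\to s,
\]
where $a\to s$ by (V2). Let $v\Rightarrow q$ be asymmetric, so $a\to q\in U$ and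
$d(q,v)\ge3$. Then $q\notin\{b,s,v\}$, since $b\to v$ and $s\to v$. By (S), $q$ is
off $X$ or $q=t$.

\medskip
\emph{Case 1: $q$ is off $X$.} By (V3) there is $y\in N^+(q)\setminus\{a\}$. As
$d(q,v)\ge3$, $y\notin\{v,b\}$, so by (S) $y=t$ or $y$ is off $X$. We claim that
in both cases $y$ is the end of a longest path with third-last vertex $a$, and
$s\to y$. If $y=t$, the longest path is $x_0\dots s\,v\,a\,q\,t$, and $s\to t$.
If $y$ is off $X$, the longest path is $x_0\dots s\,t\,a\,q\,y$, whose fifth-last
vertex is again $s$. By Lemma~\ref{lem:A} and (K3), $y$ has an asymmetric in-arc,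
so Lemma~\ref{lem:in}, applied to this path, gives $s\to y$.

By (V4), $y$ and $v$ are not $E$-adjacent, and $E^+(y)=E^+(v)$. Let $u\in E^-(v)$.
If $v\Rightarrow u$, then $u\in E^+(v)=E^+(y)$. Otherwise $u\Rightarrow v$ is
asymmetric, and Lemma~\ref{lem:in} gives $u\to s\to v$; as $s\to y$ and $u\ne y$,
we get $u\in E^-(y)$. So $E^-(v)\subseteq E^+(y)\cup E^-(y)$, contradicting (K2)
with $(y,v)$ in the role of $(x,y)$.

\medskip
\emph{Case 2: $q=t$.} So $t\in U$, $a\to t\to a$ and $d(t,v)\ge3$. By (V3) there
is $y\in N^+(t)\setminus\{a\}$. Then $y\neq v$, and $y\ne b$ since $b\to v$. If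
$y\in X$, then $y\in\{s,r\}$ by (S); but $y=s$ gives the $4$-cycle $t\to s\to
v\to a\to t$, and $y=r$ gives the $5$-cycle $t\to r\to s\to v\to a\to t$. If $y$
is off $X$, then $x_0\dots s\,v\,a\,t\,y$ is a longest path with third-last vertex
$a$, so $y\to a$ by Lemma~\ref{lem:C}. But then $x_0\dots t\,y\,a\,b\,v$ has
length $n+1$, a contradiction.

\medskip
Both cases are impossible. This proves Theorem~\ref{thm:hered}, and with
$U=V(D)$ also Theorem~\ref{thm:three}. \qed

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]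
\emph{The case $c=2$.} Let $D$ have circumference $2$ and let $H=R_k(D)$. In a
strong component of $D$ every arc lies on a cycle, hence on a digon. So distances
within a component are symmetric, and every asymmetric arc of $H$ joins two
different strong components. As each arc of $H$ comes from a path of $D$, a cycle
of asymmetric arcs would lie in one component. So the asymmetric arcs of $H$ form
an acyclic digraph. Any finite digraph $H$ with this property has a kernel, by
induction on the number of vertices; the empty digraph is trivial. Let $x$ be a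
vertex with no asymmetric out-arc, and let $K$ be a kernel of the digraph obtained
by deleting $x$ and all its in-neighbors. Then $K\cup\{x\}$ is absorbent, and no
arc goes from $K$ to $x$. Since all out-neighbors of $x$ are in-neighbors of $x$,
no arc goes from $x$ to $K$ either. So $K\cup\{x\}$ is a kernel.

\emph{The case $c=k=3$} is contained in Theorem~\ref{thm:three}.

\emph{All other pairs.} Let $c\ge3$ and $(c,k)\ne(3,3)$. As a disjoint union has a
$k$-kernel only if each part has one, the following digraphs of circumference $c$
have no $k$-kernel.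
\begin{itemize}
\item $k=2$: $C_3\cup C_c$, since $C_3$ has no $2$-kernel by \eqref{eq:cycles}.
\item $k=3$, so $c\ge4$: $C_4\cup C_c$, since $C_4$ has no $3$-kernel by
\eqref{eq:cycles}.
\item $k\ge4$: $F_k\cup C_c$ with $F_k$ from Lemma~\ref{lem:F}. \qedhere
\end{itemize}
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{On the existence of $(k,l)$-kernels in digraphs with a given circumference},
\url{http://akcejournal.org/contents/vol10no1/pdf%20images/vol10no1_2.pdf}.
\end{thebibliography}

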